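\title{The growth rate of high-dimensional polycubes}

\begin{abstract}
Let $\lambda_d$ be the growth rate of the number of $d$-dimensional polycubes counted up to translation. We prove the conjecture that $\lambda_d=(2d-3)e+O(1/d)$ as $d\to\infty$; more precisely, $\lambda_d-(2d-3)e$ lies between $-\frac{37}{48}\frac ed-O(d^{-2})$ and $\frac{53}{48}\frac ed+O(d^{-2})$. The upper bound encodes a polycube by a breadth-first spanning tree and bounds the number of such trees by an explicit supersolution of their recursion. The lower bound combines the inequality $\lambda_d\ge p_c^{-1}(1-p_c)^{-(1-p_c)/p_c}$, where $p_c$ is the critical point of site percolation on $\mathbb Z^d$, with the high-dimensional expansion of $p_c$.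
\end{abstract}

\section{Introduction}

A \emph{$d$-dimensional polycube of size $n$} is a set of $n$ unit cubes (cells) of the lattice $\mathbb Z^d$ that is connected, two cells being adjacent when they share a $(d-1)$-dimensional face. We identify a cell with a point of $\mathbb Z^d$, so that two cells are adjacent when their difference lies in the set of \emph{steps}
\[
D=\{\pm\mathbf e_1,\dots,\pm\mathbf e_d\}.
\]
Let $A_d(n)$ be the number of such polycubes counted up to translation. For instance $A_d(1)=1$, $A_d(2)=d$, and $A_d(3)=d+4\binom d2=2d^2-d$: there is one straight shape for each axis and there are four bent shapes for each pair of axes. The following facts are known. For fixed $n$, $A_d(n)$ is a polynomial in $d$ of degree $n-1$. For fixed $d$, the limit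
\[
\lambda_d=\lim_{n\to\infty}A_d(n)^{1/n}
\]
exists; it is the \emph{growth rate} (Klarner's constant) of $d$-dimensional polycubes. It satisfies $\lambda_d\le(2d-1)e$, and $\lambda_d=2ed-o(d)$ as $d\to\infty$. Of these facts we use only the existence of the limit.

The leading term $2ed$ is what one obtains by counting trees that choose their steps freely among the $2d$ directions (Section~\ref{sec:free}). The geometry of the lattice first enters in the constant term. It is conjectured in \cite{FWCG} that $\lambda_d=(2d-3)e+O(1/d)$, and we prove this.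

\begin{theorem}\label{thm:main}
$\lambda_d=(2d-3)e+O(1/d)$ as $d\to\infty$. Hence $\lambda_d-(2d-3)e\to0$.
\end{theorem}

Theorem~\ref{thm:main} follows from part (a) of a quantitative statement. Define
\begin{equation}\label{eq:f}
f(p)=p^{-1}(1-p)^{-(1-p)/p}\quad(0<p<1),\qquad f(1)=1,
\end{equation}
and let $p_c(d)$ be the critical point of site percolation on $\mathbb Z^d$, whose definition is recalled in Section~\ref{sec:lower}.

\begin{theorem}\label{thm:quant}
\begin{enumerate}
\item[(a)] As $d\to\infty$,
\[
-\frac{37}{48}\,\frac ed-O(d^{-2})\;\le\;\lambda_d-(2d-3)e\;\le\;\frac{53}{48}\,\frac ed+O(d^{-2}).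
\]
\item[(b)] For every $d\ge2$, $\lambda_d\ge f(p_c(d))$.
\item[(c)] As $d\to\infty$, $\lambda_d=e\bigl(\frac1{p_c(d)}-\frac12\bigr)+O(1/d)$.
\end{enumerate}
\end{theorem}

One picture lies behind both bounds. Trees in which every vertex has $m$ available directions grow at the rate $f(1/m)=e(m-\frac12)+O(1/m)$, and polycubes turn out to behave like such trees with $m=2d-\frac52$. The upper bound (Sections~\ref{sec:trees}--\ref{sec:expansion}) finds the loss of $\frac52$ directions in three local rules obeyed by a breadth-first spanning tree; it is self-contained. The lower bound (Section~\ref{sec:lower}) finds the same number in $1/p_c(d)=2d-\frac52+O(1/d)$; it uses the van den Berg--Kesten inequality \cite{BK} and the expansion of $p_c(d)$ by Heydenreich and Matzke \cite{HM}.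

Throughout, $d\ge2$, $N=2d=|D|$, $\lambda=\lambda_d$ and $A(n)=A_d(n)$.

\section{Trees with $m$ free directions}\label{sec:free}

We first record what we need about $f$.

\begin{lemma}\label{lem:f}
The function $f$ is continuous and decreasing on $(0,1]$, it satisfies $f(p)\le e/p$, and
\[
f(p)=e\Bigl(\frac1p-\frac12-\frac p{24}+O(p^2)\Bigr)\qquad(p\to0).
\]
\end{lemma}

\begin{proof}
Continuity at $1$ holds because $(1-p)\ln(1-p)\to0$ as $p\to1$. On $(0,1)$ we have $\ln f(p)=-\ln p-(\frac1p-1)\ln(1-p)$, with derivative
\[
-\frac1p+\frac{\ln(1-p)}{p^2}+\Bigl(\frac1p-1\Bigr)\frac1{1-p}=\frac{\ln(1-p)}{p^2}<0 .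
\]
Moreover
\[
-\frac{1-p}p\ln(1-p)=(1-p)\sum_{k\ge0}\frac{p^k}{k+1}=1-\sum_{k\ge1}\frac{p^k}{k(k+1)} .
\]
Hence $f(p)\le e/p$, and $f(p)=\frac ep\exp\bigl(-\frac p2-\frac{p^2}6+O(p^3)\bigr)=\frac ep\bigl(1-\frac p2+(\frac18-\frac16)p^2+O(p^3)\bigr)$.
\end{proof}

The method of the upper bound is already visible in a model without geometry. Fix a set of $m\ge2$ labels and let $M_n$ be the number of rooted trees with $n$ vertices in which every non-root vertex carries a label and siblings carry distinct labels. For $x>0$ let $F_h$ be the sum of $x^{\text{size}}$ over such trees of height at most $h$. The root either uses a given label for a subtree of height at most $h$ or does not use it, so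
\[
F_0=x,\qquad F_{h+1}=x(1+F_h)^m .
\]
Call $G>0$ a \emph{supersolution} if $x(1+G)^m\le G$. Then $F_0\le G$, and $F_h\le G$ implies $F_{h+1}\le G$; hence $M_nx^n\le G$ for all $n$, and $\limsup M_n^{1/n}\le1/x$. A supersolution exists exactly when $x\le\max_{G>0}G(1+G)^{-m}$. The maximum is attained at $G=\frac1{m-1}$ and equals $(m-1)^{m-1}/m^m=1/f(1/m)$. Nothing is lost here: if $T=\sum_nM_nx^n$ converges, then $T=x(1+T)^m$, so $T$ is itself a supersolution. Therefore
\begin{equation}\label{eq:model}
\limsup_{n\to\infty}M_n^{1/n}=f(1/m)=e\Bigl(m-\frac12\Bigr)+O(1/m).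
\end{equation}

Now take a polycube, choose a rooted spanning tree of its adjacency graph, and label each non-root cell by the step from its parent. The labeled tree determines the polycube up to translation. A cell reached by the step $s$ has no child in the direction $-s$, so every non-root vertex has $m=N-1$ available labels and the root has $N$. With $G=\frac1{m-1}$ and $x=1/f(1/m)$ we get $A(n)x^n\le x(1+G)^N$ for all $n$, and so
\[
\lambda\le f\Bigl(\frac1{N-1}\Bigr)=e\Bigl(N-\frac32\Bigr)+O(1/N).
\]
By Lemma~\ref{lem:f} the middle term is at most $(2d-1)e$, which recovers the bound quoted in the introduction. It exceeds the value in Theorem~\ref{thm:main} by $\frac32e$. The count is wasteful for two reasons: a polycube may have many spanning trees, and a labeled tree may send two vertices to the same cell. Both defects come from cycles of $\mathbb Z^d$, and the shortest cycles are unit squares. So we choose one spanning tree canonically and record how it behaves around unit squares.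

\section{Canonical trees}\label{sec:trees}

Fix a total order $<$ on $D$, and for $S\subset D$ and $s\in D$ write $S_{>s}=\{s'\in S:s'>s\}$. A \emph{$D$-tree} is a finite rooted tree in which every non-root vertex carries a label in $D$ and siblings carry distinct labels; $S(w)\subset D$ denotes the set of labels of the children of $w$. A $D$-tree is \emph{admissible} if every non-root vertex $y$, with label $s$ and parent $w$, satisfies:
\begin{enumerate}
\item[(R1)] $-s\notin S(y)$;
\item[(R2)] if $w$ is not the root and has label $g$, then $-g\notin S(y)$;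
\item[(R3)] $S(y)\cap S(w)_{>s}=\emptyset$.
\end{enumerate}
Let $T_n$ be the number of admissible $D$-trees with $n$ vertices.

Given a polycube $P$, let its root be its lexicographically smallest cell (this only fixes a choice), and let $\operatorname{dist}$ be the graph distance from the root within $P$. Every non-root cell $z$ has a neighbor $y\in P$ with $\operatorname{dist}(y)=\operatorname{dist}(z)-1$. Among these neighbors, let the parent of $z$ be the one for which the step $z-y$ is smallest, and let this step be the label of $z$. The result is a $D$-tree on the cells of $P$, the \emph{canonical tree} of $P$.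

\begin{lemma}\label{lem:canonical}
The canonical tree of a polycube is admissible, and $A(n)\le T_n$.
\end{lemma}

\begin{proof}
Let $y=w+s$ be a child of $w$. Every child of $y$ has distance $\operatorname{dist}(w)+2$.

(R1) The cell $y-s=w$ has distance $\operatorname{dist}(w)$, so it is not a child of $y$.

(R2) The parent of $w$ is $w-g$, at distance $\operatorname{dist}(w)-1$. The cell $y-g=(w-g)+s$ is adjacent to it. If $y-g\in P$, its distance is therefore at most $\operatorname{dist}(w)$, so it is not a child of $y$.

(R3) Let $s'\in S(w)$ with $s'>s$, and suppose that $z=y+s'$ is a child of $y$. The cell $w+s'\in P$ has distance $\operatorname{dist}(w)+1=\operatorname{dist}(z)-1$ and is adjacent to $z$, with step $z-(w+s')=s<s'=z-y$. This contradicts the choice of $y$ as the parent of $z$.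

Finally, placing the root at $0$ and each child at the position of its parent plus its label recovers $P$ up to translation. So distinct translation classes have distinct canonical trees.
\end{proof}

\begin{example}\label{ex:square}
Let $P=\{0,\mathbf e_1,\mathbf e_2,\mathbf e_1+\mathbf e_2\}$ and suppose $\mathbf e_1<\mathbf e_2$. The root is $0$, and the four spanning trees of $P$ are shown in Figure~\ref{fig:square}. The cell $\mathbf e_1+\mathbf e_2$ has distance $2$ and can be reached by the step $\mathbf e_1$ from $\mathbf e_2$ or by the step $\mathbf e_2$ from $\mathbf e_1$. The canonical tree takes the first option, tree (i). Tree (ii) takes the second and violates (R3), since $\mathbf e_2\in S(0)_{>\mathbf e_1}$. Trees (iii) and (iv) are paths with labels $g,s,-g$ and violate (R2). All four trees satisfy (R1), so the count of Section~\ref{sec:free} counts $P$ with this root four times, while exactly one of the four trees is admissible. Rule (R3) also excludes the $D$-tree with five vertices that takes both options and so covers $\mathbf e_1+\mathbf e_2$ twice.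
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2,>=stealth,shorten >=2pt,shorten <=2pt]
\foreach \k/\t in {0/{(i) admissible},1/{(ii) violates (R3)},2/{(iii) violates (R2)},3/{(iv) violates (R2)}}{
  \draw[gray!50,shift={(2.7*\k-0.5,-0.5)}] (0,0) grid (2,2);
  \fill (2.7*\k,0) circle (2.2pt);
  \foreach \p in {(1,0),(0,1),(1,1)}{\draw[shift={(2.7*\k,0)}] \p circle (1.6pt);}
  \node at (2.7*\k+0.5,-0.85) {\small\t};}
\foreach \a/\b/\c/\e in {0/0/1/0,0/0/0/1,0/1/1/1, 2.7/0/3.7/0,2.7/0/2.7/1,3.7/0/3.7/1, 5.4/0/6.4/0,6.4/0/6.4/1,6.4/1/5.4/1, 8.1/0/8.1/1,8.1/1/9.1/1,9.1/1/9.1/0}{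
  \draw[->,thick] (\a,\b)--(\c,\e);}
\end{tikzpicture}
\caption{The four spanning trees of the $2\times2$ square, rooted at the lower left cell (filled dot), with arrows from parent to child. The step to the right precedes the step upward in the order on directions. Only tree (i), the canonical tree, satisfies rules (R1)--(R3).}
\label{fig:square}
\end{figure}

A heuristic count suggests what the rules achieve. Rules (R1) and (R2) typically forbid two directions at each vertex. Rule (R3) forbids $\sum_{s\in S}|S_{>s}|=\binom{|S|}2$ directions in total at the children of a vertex with child set $S$. In the model of Section~\ref{sec:free} at the optimal $G$, a set $S$ has weight $G^{|S|}$, so $|S|$ is binomial with parameters $m$ and $\frac G{1+G}=\frac1m$; it has mean $1$, and the mean of $\binom{|S|}2$ is $\binom m2m^{-2}\to\frac12$. One thus expects $N-\frac52$ free directions per vertex, and by \eqref{eq:model} a growth rate near $e(N-3)$. The next two sections turn this into a proof.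

\section{A supersolution for admissible trees}\label{sec:super}

\subsection*{The recursion}
The set of labels available at a vertex now depends on its label, its parent's label and its siblings, so the single number $F_h$ must be replaced by a family. Let $x>0$. For $g\in D$ and $B\subset D\setminus\{-g\}$, consider $D$-trees of height at most $h$ whose top vertex is regarded as a non-root vertex with label $g$, has child set contained in $B$, and in which (R1)--(R3) hold at all other vertices. Let $F_h(g,B)$ be the sum of $x^{\text{size}}$ over these finitely many trees. If the top vertex has child set $S$, the three rules say that the child with label $s$ has its own child set in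
\[
B_s=D\setminus\bigl(\{-s,-g\}\cup S_{>s}\bigr)\subset D\setminus\{-s\},
\]
and the subtrees below distinct children are otherwise unconstrained. Hence
\begin{equation}\label{eq:rec}
F_0(g,B)=x,\qquad F_{h+1}(g,B)=x\sum_{S\subset B}\ \prod_{s\in S}F_h(s,B_s).
\end{equation}

We count the forbidden directions exactly. Since $-g\notin B\supset S$, the only possible coincidences in $\{-s,-g\}\cup S_{>s}$ are $s=g$ and $-s\in S_{>s}$, and they exclude each other. Thus
\[
N-|B_s|=|S_{>s}|+2-\mathbf 1[s=g]-\mathbf 1[-s\in S_{>s}].
\]
Let $\operatorname{opp}(S)$ be the number of antipodal pairs $\{s,-s\}\subset S$, and for \emph{every} $S\subset D$, including sets that contain $-g$, put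
\[
X_g(S)=\binom{|S|}2-\mathbf 1[g\in S]-\operatorname{opp}(S).
\]
Each pair of elements of $S$ contributes once to $\sum_s|S_{>s}|$, and each antipodal pair contributes once to $\sum_s\mathbf 1[-s\in S_{>s}]$, namely for its smaller element. Therefore
\begin{equation}\label{eq:count}
\sum_{s\in S}\bigl(N-|B_s|\bigr)=2|S|+X_g(S)\qquad(S\subset D\setminus\{-g\}).
\end{equation}
The order on $D$ has disappeared from the right side.

\subsection*{The form of the supersolution}
If each child contributed the same weight $v$, the right side of \eqref{eq:rec} would be $x(1+v)^{|B|}$, and every forbidden direction would cost a factor $\frac1{1+v}$. This suggests trying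
\[
G(g,B)=u\,\rho^{\,N-|B|}
\]
with $\rho$ close to $\frac1{1+v}$. By \eqref{eq:count} the product of the values $G(s,B_s)$ over $s\in S$ is then $(u\rho^2)^{|S|}\rho^{X_g(S)}$, so we set $u\rho^2=v$. The choice $\rho=\frac1{1+v}$ is slightly too optimistic: forbidding a direction also lowers the number of sibling pairs, hence the penalty $\rho^{X_g(S)}$, so it costs a little less than $\frac1{1+v}$. A factor $(1-\tau)^{-1}$ allows for this. Let $v>0$ and put
\begin{equation}\label{eq:params}
\beta=\frac v{1+v},\quad \tau=\beta^2v(N-1+v),\quad \rho=\frac1{(1+v)(1-\tau)},\quad \delta=1-\rho,\quad u=v\rho^{-2}.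
\end{equation}
Assume $\tau<\beta$. Then $1-\beta<1-\tau<1$, and since $1-\beta=\frac1{1+v}$,
\begin{equation}\label{eq:rho}
\frac1{1+v}\le\rho<1,\qquad 0<\delta\le\beta,\qquad\rho^{-1}\le1+v .
\end{equation}
For $B\subset D$ let $\mathbb E_B$ denote expectation when $S$ is a random subset of $B$ containing each element independently with probability $\beta$, and let
\[
\Phi_g(B)=\mathbb E_B\bigl[\rho^{X_g(S)}\bigr].
\]
A set $S\subset B$ has probability $v^{|S|}(1+v)^{-|B|}$, so $\sum_{S\subset B}v^{|S|}\rho^{X_g(S)}=(1+v)^{|B|}\Phi_g(B)$. The number $\Phi=\Phi_g(D)$ does not depend on $g$: a signed permutation $\sigma$ of the coordinates preserves the law of $S\subset D$ and satisfies $X_{\sigma g}(\sigma S)=X_g(S)$. We defined $X_g$ on all subsets of $D$ in order to have this one reference value, with which every $\Phi_g(B)$ is compared by adding one direction at a time.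

\begin{lemma}\label{lem:step}
Assume $\tau<\beta$. For all $g\in D$, $B\subset D$ and $b\in D\setminus B$,
\[
\Phi_g(B\cup\{b\})\ge(1-\tau)\,\Phi_g(B).
\]
\end{lemma}

\begin{proof}
Write $X=X_g$. For $c\notin S$ we have $X(S\cup\{c\})-X(S)=|S|-\mathbf 1[c=g]-\mathbf 1[-c\in S]$, and $|S|\ge\mathbf 1[-c\in S]$. Hence
\begin{equation}\label{eq:incr}
-\mathbf 1[c=g]\le X(S\cup\{c\})-X(S)\le|S| .
\end{equation}
Condition on whether $b$ is chosen. By $\rho<1$, the upper bound in \eqref{eq:incr} and Bernoulli's inequality $\rho^k=(1-\delta)^k\ge1-k\delta$,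
\begin{equation}\label{eq:first}
\Phi_g(B\cup\{b\})\ge\mathbb E_B\bigl[\rho^{X(S)}(1-\beta+\beta\rho^{|S|})\bigr]\ge\Phi_g(B)-\beta\delta\,\mathbb E_B\bigl[|S|\rho^{X(S)}\bigr].
\end{equation}
It remains to bound the last expectation by a multiple of $\Phi_g(B)$. Write $|S|=\sum_{c\in B}\mathbf 1[c\in S]$. The lower bound in \eqref{eq:incr} gives
\[
\mathbb E_B\bigl[|S|\rho^{X(S)}\bigr]=\sum_{c\in B}\beta\,\mathbb E_{B\setminus\{c\}}\bigl[\rho^{X(S\cup\{c\})}\bigr]\le\sum_{c\in B}\beta\,\rho^{-\mathbf 1[c=g]}\,\Phi_g(B\setminus\{c\}).
\]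
Keeping only the sets $S\not\ni c$ shows $\Phi_g(B)\ge(1-\beta)\Phi_g(B\setminus\{c\})$, and $\frac\beta{1-\beta}=v$. By \eqref{eq:rho}, $\sum_{c\in B}\rho^{-\mathbf 1[c=g]}\le|B|+v$, and $|B|\le N-1$ because $b\notin B$. So $\mathbb E_B[|S|\rho^{X(S)}]\le v(N-1+v)\Phi_g(B)$. Insert this in \eqref{eq:first} and use $\delta\le\beta$: the loss is at most $\beta^2v(N-1+v)\Phi_g(B)=\tau\Phi_g(B)$.
\end{proof}

The last step replaces $\delta$, which depends on $\tau$, by $\beta$, which does not; this is what allows $\tau$ to be defined by an explicit formula.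

\begin{proposition}\label{prop:upper}
Let $v>0$ and assume $\tau<\beta$ in \eqref{eq:params}. Then
\[
\lambda\le\frac{(1+v)^N}{v}\;\rho^2\,\Phi .
\]
\end{proposition}

\begin{proof}
Let $x=u(1+v)^{-N}\Phi^{-1}$ and $G(g,B)=u\rho^{N-|B|}$. We claim that for $g\in D$ and $B\subset D\setminus\{-g\}$,
\begin{equation}\label{eq:super}
x\sum_{S\subset B}\ \prod_{s\in S}G(s,B_s)\le G(g,B).
\end{equation}
Put $j=N-|B|$. By \eqref{eq:count} the left side equals
\[
x\sum_{S\subset B}v^{|S|}\rho^{X_g(S)}=x(1+v)^{|B|}\Phi_g(B)=u(1+v)^{-j}\,\frac{\Phi_g(B)}\Phi .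
\]
Applying Lemma~\ref{lem:step} once for each of the $j$ elements of $D\setminus B$ gives $\Phi\ge(1-\tau)^j\Phi_g(B)$. So the left side is at most $u\bigl[(1+v)(1-\tau)\bigr]^{-j}=u\rho^j$, which proves \eqref{eq:super}.

The term $S=\emptyset$ in \eqref{eq:super} shows $F_0=x\le G$. By \eqref{eq:rec}, \eqref{eq:super} and induction on $h$, we have $F_h\le G$ for all $h$, and $G\le u$ since $\rho<1$. In an admissible tree whose root has child set $S$, rule (R2) is void at the children of the root, so the child with label $s$ has child set in $D\setminus(\{-s\}\cup S_{>s})$. A tree with $n$ vertices has height at most $n$. Hence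
\[
T_nx^n\le x\sum_{S\subset D}\ \prod_{s\in S}F_n\bigl(s,D\setminus(\{-s\}\cup S_{>s})\bigr)\le x\sum_{S\subset D}u^{|S|}=x(1+u)^N .
\]
The bound does not depend on $n$, so Lemma~\ref{lem:canonical} gives $\lambda\le1/x=(1+v)^N\Phi/u$, and $u=v\rho^{-2}$.
\end{proof}

The three factors in Proposition~\ref{prop:upper} match the heuristic count: $(1+v)^N/v$ is the bound for $N$ free directions, $\rho^2$ is the price of (R1) and (R2), and $\Phi$ is the price of (R3), corrected for coincidences among the rules.

\section{Expansion of the upper bound}\label{sec:expansion}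

The factor $(1+v)^N/v$ is smallest at $v=\frac1{N-1}=\frac1N+\frac1{N^2}+\cdots$, so we take
\[
v=\frac1N+\frac a{N^2}
\]
with a real constant $a$ to be chosen. All $O(\cdot)$ terms in this section are for fixed $a$ and $N\to\infty$. We have $\beta=v-v^2+O(v^3)=\frac1N+\frac{a-1}{N^2}+O(N^{-3})$ and $\tau=N^{-2}+O(N^{-3})$, so $v>0$ and $\tau<\beta$ for large $N$, and Proposition~\ref{prop:upper} applies. We expand the logarithm of each factor to order $N^{-2}$.

\emph{The explicit factors.} From $\ln(1+v)=v-\frac{v^2}2+\frac{v^3}3+O(v^4)$,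
\[
\ln(1+v)=\frac1N+\frac{a-\frac12}{N^2}+\frac{\frac13-a}{N^3}+O(N^{-4}),\qquad
-\ln v=\ln N-\frac aN+\frac{a^2}{2N^2}+O(N^{-3}).
\]
Since $-\ln(1-\tau)=N^{-2}+O(N^{-3})$,
\[
\ln\rho=-\frac1N+\frac{\frac32-a}{N^2}+O(N^{-3}),\qquad
\delta=-\ln\rho-\tfrac12(\ln\rho)^2+O(N^{-3})=\frac1N+\frac{a-2}{N^2}+O(N^{-3}).
\]

\emph{The factor $\Phi$.} Fix $g$ and write $\mathbb E=\mathbb E_D$, $k=|S|$, $Z=\binom k2$ and $Y=\mathbf 1[g\in S]+\operatorname{opp}(S)$, so that $X_g=Z-Y$. The variables $Z$ and $Y$ are dependent, but they can be separated: since $\rho^Z\le1\le\rho^{-Y}$,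
\[
\rho^{X_g}=\rho^Z+\rho^Z(\rho^{-Y}-1)\le\rho^Z+(\rho^{-Y}-1).
\]
For an integer $Z\ge0$ we have $(1-\delta)^Z\le1-Z\delta+\binom Z2\delta^2$; this is an equality for $Z\le1$ and follows from Taylor's formula with Lagrange remainder for $Z\ge2$. Therefore
\begin{equation}\label{eq:Phi}
\Phi\le1-\delta\,\mathbb EZ+\tfrac12\delta^2\,\mathbb E[Z(Z-1)]+\bigl(\mathbb E\rho^{-Y}-1\bigr).
\end{equation}
Let $(k)_i=k(k-1)\cdots(k-i+1)$. It counts ordered $i$-tuples of distinct elements of $S$, so $\mathbb E(k)_i=(N)_i\beta^i=1+O(1/N)$ for fixed $i$. More precisely,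
\[
\mathbb EZ=\tfrac12\Bigl(1-\frac1N\Bigr)(N\beta)^2=\frac12+\frac{a-\frac32}N+O(N^{-2}),\qquad
\delta\,\mathbb EZ=\frac1{2N}+\frac{\frac{3a}2-\frac52}{N^2}+O(N^{-3}).
\]
Multiplying the identity $k(k-1)=(k-2)(k-3)+4(k-2)+2$ by $k(k-1)$ gives $4Z^2=(k)_4+4(k)_3+2(k)_2$. Hence $\mathbb EZ^2=\frac74+O(\frac1N)$, $\mathbb E[Z(Z-1)]=\frac54+O(\frac1N)$, and the third term in \eqref{eq:Phi} is $\frac5{8N^2}+O(N^{-3})$.

The variable $Y$ is a sum of independent contributions of the $d$ antipodal pairs. The pair $\{g,-g\}$ contributes $1$ with probability $\beta(1-\beta)$ (only $g$ is chosen), $2$ with probability $\beta^2$, and $0$ otherwise. Any other pair contributes $1$ with probability $\beta^2$ and $0$ otherwise. With $r=\rho^{-1}=1+\frac1N+O(N^{-2})$ and $d-1=\frac N2-1$,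
\[
\mathbb E\rho^{-Y}=\bigl(1+\beta(1-\beta)(r-1)+\beta^2(r^2-1)\bigr)\bigl(1+\beta^2(r-1)\bigr)^{d-1}=1+\frac1{N^2}+\frac1{2N^2}+O(N^{-3}).
\]
Collecting terms in \eqref{eq:Phi}, with $\frac52+\frac58+\frac32=\frac{37}8$, and using $\ln(1+y)=y-\frac{y^2}2+O(y^3)$,
\[
\Phi\le1-\frac1{2N}+\frac{\frac{37}8-\frac{3a}2}{N^2}+O(N^{-3}),\qquad
\ln\Phi\le-\frac1{2N}+\frac{\frac92-\frac{3a}2}{N^2}+O(N^{-3}).
\]

\emph{The sum.} The coefficients of $N^{-1}$ and $N^{-2}$ in the four terms (for $\ln\Phi$, in its upper bound) are
\[
\begin{array}{c|cccc|c}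
&N\ln(1+v)&-\ln v&2\ln\rho&\ln\Phi&\text{sum}\\\hline
N^{-1}&a-\frac12&-a&-2&-\frac12&-3\\[2pt]
N^{-2}&\frac13-a&\frac{a^2}2&3-2a&\frac92-\frac{3a}2&\frac{a^2}2-\frac{9a}2+\frac{47}6
\end{array}
\]
and the leading terms add up to $\ln N+1$. The parameter $a$ cancels in the first row, so every $a$ gives $\lambda\le e(N-3)+O(1/N)$, which is the upper half of Theorem~\ref{thm:main}. The second sum is smallest at $a=\frac92$, where it equals $-\frac{81}8+\frac{47}6=-\frac{55}{24}$. Exponentiating, and using $\frac92-\frac{55}{24}=\frac{53}{24}$,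
\begin{equation}\label{eq:U}
\lambda_d\le Ne\Bigl(1-\frac3N+\frac{53}{24N^2}+O(N^{-3})\Bigr)=(2d-3)e+\frac{53}{48}\,\frac ed+O(d^{-2}).
\end{equation}

\section{The lower bound through site percolation}\label{sec:lower}

A lower bound needs a proof that polycubes are numerous. Percolation supplies one: finite clusters are polycubes, and if there were too few polycubes, large finite clusters would be exponentially unlikely even near the critical point.

\subsection*{Definitions}
Let $p\in[0,1]$ and $q=1-p$. Under $\mathbb P_p$ the sites of $\mathbb Z^d$ are independently open with probability $p$ and closed otherwise. For $\Gamma\subset\mathbb Z^d$, write $\{w\leftrightarrow y\text{ in }\Gamma\}$ for the event that some nearest-neighbor path of open sites of $\Gamma$ joins $w$ to $y$ (endpoints included), and let $C_\Gamma(w)$ be the set of such $y$. Let $C=C_{\mathbb Z^d}(0)$, which is empty if $0$ is closed, and put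
\[
\theta(p)=\mathbb P_p(|C|=\infty),\quad \chi(p)=\mathbb E_p|C|,\quad p_c=\inf\{p:\theta(p)>0\},\quad p_T=\sup\{p:\chi(p)<\infty\}.
\]
Give the sites independent uniform variables on $[0,1]$ and call a site open if its variable is below $p$; then $|C|$ grows with $p$, so $\chi$ is non-decreasing. Hence $\chi(p)<\infty$, and therefore $\theta(p)=0$, for all $p<p_T$, which gives $p_T\le p_c\le1$. There are at most $N^k$ self-avoiding paths with $k$ steps from $0$, each open with probability $p^{k+1}$, so $\chi(p)\le\sum_kN^kp^{k+1}<\infty$ for $p<1/N$. Thus $0<\frac1N\le p_T\le p_c\le1$. We shall work at $p_T$ and need no other relation between the two thresholds.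

An event is \emph{increasing} if it is preserved when closed sites are opened. Let $E,F$ be increasing events that depend on finitely many sites. They \emph{occur disjointly}, written $E\circ F$, if there are disjoint sets $K,K'$ of open sites such that every configuration in which $K$ is open lies in $E$ and every configuration in which $K'$ is open lies in $F$. The van den Berg--Kesten inequality \cite{BK} states that $\mathbb P_p(E\circ F)\le\mathbb P_p(E)\mathbb P_p(F)$.

\subsection*{Few polycubes force an exponential tail}
Let $A(n,t)$ be the number of polycubes of size $n$, up to translation, that have exactly $t$ neighboring sites outside the polycube; thus $\sum_tA(n,t)=A(n)$. The cluster $C$ equals a given polycube containing $0$ exactly when its $n$ cells are open and its $t$ outer neighbors are closed, and each translation class has $n$ members containing $0$. Hence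
\begin{equation}\label{eq:cluster}
\mathbb P_p(|C|=n)=\sum_tn\,A(n,t)\,p^nq^t\qquad(n\ge1).
\end{equation}
We know nothing about how $A(n)$ splits according to $t$, but \eqref{eq:cluster} is at most $1$ for \emph{every} $p$. As a function of $p$, the weight $p^nq^t$ is largest when $q/p=t/n$. So if $t/n$ is well below $q/p$, the weight at $p$ is exponentially smaller than the weight at a larger parameter $p'$, where the total is still at most $1$. The remaining terms have weight at most about $(pq^{q/p})^n=f(p)^{-n}$. This is how $f$ enters.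

\begin{lemma}\label{lem:tail}
Let $p_*\in(0,1)$ and suppose $\lambda<f(p_*)$. Then there are $K<\infty$ and $\kappa<1$ such that
\[
\mathbb P_p(|C|=n)\le(Kn+1)\kappa^n\qquad\text{for all }n\ge1\text{ and all }p\in(0,p_*].
\]
\end{lemma}

\begin{proof}
Let $q_*=1-p_*$. The function $r\mapsto\lambda p_*q_*^{\,r}$ is continuous and equals $\lambda/f(p_*)<1$ at $r=q_*/p_*$. So there are $r\in(0,q_*/p_*)$ and $\lambda'>\lambda$ with $\lambda'p_*q_*^{\,r}<1$. By the definition of $\lambda$ there is $K$ with $A(n)\le K\lambda'^n$ for all $n$. Let $H(p)=p(1-p)^r$, $p'=\frac1{1+r}$ and $q'=1-p'$. Since $0<r<q_*/p_*$, we have $p_*<p'<1$. Since $(\ln H)'(p)=\frac1p-\frac r{1-p}>0$ for $p<p'$, the function $H$ is strictly increasing on $(0,p']$. Let $p\in(0,p_*]$ and split \eqref{eq:cluster} at $t=rn$. For $t\ge rn$ we have $p^nq^t\le H(p)^n\le H(p_*)^n$, so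
\[
\sum_{t\ge rn}nA(n,t)p^nq^t\le nA(n)H(p_*)^n\le Kn\bigl(\lambda'H(p_*)\bigr)^n .
\]
For $t<rn$ we use $q/q'>1$ and \eqref{eq:cluster} at $p'$:
\[
\sum_{t<rn}nA(n,t)p^nq^t\le\Bigl(\frac p{p'}\Bigr)^n\Bigl(\frac q{q'}\Bigr)^{rn}\sum_tnA(n,t)p'^nq'^t\le\Bigl(\frac{H(p)}{H(p')}\Bigr)^n\le\Bigl(\frac{H(p_*)}{H(p')}\Bigr)^n .
\]
Take $\kappa=\max\{\lambda'H(p_*),H(p_*)/H(p')\}<1$.
\end{proof}

Lemma~\ref{lem:tail} concerns finite clusters only and says nothing about $\theta(p_*)$. It bounds $\chi(p)$ only where $\theta(p)=0$ is known, that is, for $p<p_T$. This is why its uniformity in $p$ matters, and why we need the following fact.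

\subsection*{The mean cluster size is unbounded below $p_T$}

\begin{lemma}\label{lem:div}
If $p_T<1$, then $\sup_{p<p_T}\chi(p)=\infty$.
\end{lemma}

The idea is that a finite $\chi(p_T)$ would make crossings of a large box rare; this is a condition on finitely many sites, so it survives a small increase of $p$, and it implies $\chi(p)<\infty$.

\begin{proof}
Let $\Lambda_L=[-L,L]^d\cap\mathbb Z^d$, and let $\partial\Lambda_L$ be the set of its sites of $\ell_\infty$-norm $L$. Suppose $\chi(p)\le M$ for all $p<p_T$. For each $k$, $\mathbb E_p|C_{\Lambda_k}(0)|$ is a polynomial in $p$ that is at most $M$ for $p<p_T$, hence also at $p_T$. Since $C_{\Lambda_k}(0)$ increases to $C$, monotone convergence gives $\chi(p_T)\le M$.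

Put $\varphi_L(p)=N\sum_{z\in\partial\Lambda_L}\mathbb P_p(0\leftrightarrow z\text{ in }\Lambda_L)$. The sets $\partial\Lambda_L$, $L\ge0$, partition $\mathbb Z^d$, so
\[
\sum_{L\ge0}\varphi_L(p_T)\le N\sum_{z\in\mathbb Z^d}\mathbb P_{p_T}(z\in C)=N\chi(p_T)<\infty .
\]
Choose $L$ with $\varphi_L(p_T)<\frac12$. As $\varphi_L$ is a polynomial and $p_T<1$, there is $p\in(p_T,1)$ with $\varphi_L(p)\le\frac12$. Fix this $p$.

Let $\Gamma\subset\mathbb Z^d$ be finite and $\chi_\Gamma=\max_{w\in\Gamma}\mathbb E_p|C_\Gamma(w)|$, a finite number. Let $w\in\Gamma$ and $y\in C_\Gamma(w)\setminus(w+\Lambda_L)$. Take a self-avoiding open path in $\Gamma$ from $w$ to $y$, let $z'$ be its first site outside $w+\Lambda_L$, and let $z$ be the preceding site, which lies in $w+\partial\Lambda_L$. The part of the path from $w$ to $z$ and the part from $z'$ to $y$ are disjoint sets of open sites, so the event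
\[
\{w\leftrightarrow z\text{ in }\Gamma\cap(w+\Lambda_L)\}\circ\{z'\leftrightarrow y\text{ in }\Gamma\}
\]
occurs. By \cite{BK} and translation invariance its probability is at most $\mathbb P_p(0\leftrightarrow z-w\text{ in }\Lambda_L)\,\mathbb P_p(y\in C_\Gamma(z'))$. Sum over $y$, which turns the second factor into $\mathbb E_p|C_\Gamma(z')|\le\chi_\Gamma$, over the at most $N$ neighbors $z'\in\Gamma$ of $z$, and over $z$. Bounding the contribution of $w+\Lambda_L$ by $|\Lambda_L|$, we get $\mathbb E_p|C_\Gamma(w)|\le|\Lambda_L|+\varphi_L(p)\chi_\Gamma$. Maximizing over $w$ gives $\chi_\Gamma\le|\Lambda_L|+\frac12\chi_\Gamma$, and since $\chi_\Gamma$ is finite, $\chi_\Gamma\le2|\Lambda_L|$. Taking $\Gamma=\Lambda_k$ and $k\to\infty$ yields $\chi(p)\le2|\Lambda_L|<\infty$ with $p>p_T$, contrary to the definition of $p_T$.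
\end{proof}

\begin{proposition}\label{prop:lower}
For every $d\ge2$, $\lambda\ge f(p_T)\ge f(p_c)$.
\end{proposition}

\begin{proof}
The second inequality holds because $p_T\le p_c$ and $f$ is decreasing (Lemma~\ref{lem:f}). If $p_T=1$, then $f(p_T)=1\le\lambda$ since $A(n)\ge1$. Let $p_T<1$ and suppose $\lambda<f(p_T)$. Apply Lemma~\ref{lem:tail} with $p_*=p_T$. For $0<p<p_T$ we have $\theta(p)=0$, so
\[
\chi(p)=\sum_{n\ge1}n\,\mathbb P_p(|C|=n)\le\sum_{n\ge1}n(Kn+1)\kappa^n<\infty,
\]
with a bound independent of $p$. This contradicts Lemma~\ref{lem:div}.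
\end{proof}

\begin{remark}
The trees counted by $M_n$ in Section~\ref{sec:free} are the finite subtrees containing the root of the infinite tree in which every vertex has $m$ children. On that tree the cluster of an open root is a Galton--Watson tree with mean offspring $mp$, so the critical point is $1/m$, and by \eqref{eq:model} the analogue of Proposition~\ref{prop:lower} is an equality.
\end{remark}

\section{Proof of the theorems}\label{sec:end}

Part (b) of Theorem~\ref{thm:quant} is contained in Proposition~\ref{prop:lower}. To evaluate $f(p_c)$ we use the theorem of Heydenreich and Matzke \cite{HM}: for nearest-neighbor site percolation on $\mathbb Z^d$,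
\[
p_c(d)=\frac1{2d}+\frac{5/2}{(2d)^2}+\frac{31/4}{(2d)^3}+O(d^{-4})\qquad(d\to\infty).
\]
With $y=\frac5{2N}+\frac{31}{4N^2}+O(N^{-3})$ we have $p_c=\frac1N(1+y)$, and $(1+y)^{-1}=1-y+y^2+O(y^3)$ gives
\begin{equation}\label{eq:inv}
\frac1{p_c}=N-\frac52+\Bigl(\frac{25}4-\frac{31}4\Bigr)\frac1N+O(N^{-2})=N-\frac52-\frac3{2N}+O(N^{-2}).
\end{equation}
By part (b), Lemma~\ref{lem:f} and $\frac32+\frac1{24}=\frac{37}{24}$,
\begin{equation}\label{eq:L}
\lambda_d\ge f(p_c)=e\Bigl(N-3-\frac{37}{24N}+O(N^{-2})\Bigr)=(2d-3)e-\frac{37}{48}\,\frac ed-O(d^{-2}).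
\end{equation}
Part (a) is the conjunction of \eqref{eq:L} and \eqref{eq:U}, and Theorem~\ref{thm:main} follows from it. By \eqref{eq:inv}, $e\bigl(\frac1{p_c}-\frac12\bigr)=(2d-3)e+O(1/d)$, which equals $\lambda_d+O(1/d)$ by Theorem~\ref{thm:main}; this is part (c). \qed

\begin{remark}
For Theorem~\ref{thm:main} and part (c) the two-term form $p_c=\frac1N+\frac5{2N^2}+O(N^{-3})$ suffices, since it already gives $1/p_c=N-\frac52+O(1/N)$. The third term of the expansion is used only for the constant $\frac{37}{48}$.
\end{remark}

\begin{remark}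
Part (a) says that $d\,(\lambda_d-(2d-3)e)$ has lower limit at least $-\frac{37}{48}e$ and upper limit at most $\frac{53}{48}e$ as $d\to\infty$. We do not prove that this sequence converges, and so do not determine a coefficient of $1/d$; the conjecture requires neither.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BK}
van den Berg and Kesten, J. Appl. Probab. 22 (1985).

\bibitem{FWCG}
\texttt{http://www.cs.tufts.edu/research/geometry/FWCG09/FWCG09-proceedings.pdf}

\bibitem{HM}
M. Heydenreich and K. Matzke, \emph{Expansion for the critical point of site percolation: the first three terms}, Combin. Probab. Comput. 31 (2022) 430--454.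

\end{thebibliography}
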